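\title{The pure symmetric automorphism group of a free group of rank at least three is not CAT(0)}

\begin{abstract}
The pure symmetric automorphism group $P\Sigma_n$ consists of the automorphisms of the free group $F_n$ that send each element of a fixed basis to a conjugate of itself. We prove that for $n\ge 3$ it does not act properly and cocompactly by isometries on a CAT(0) space. More precisely, a group commensurable with $P\Sigma_n$ is CAT(0) if and only if $n\le 2$, and a group commensurable with $P\Sigma_n/\operatorname{Inn}(F_n)$ is CAT(0) if and only if $n\le 3$. The tool is an orthogonality statement: if a CAT(0) group of cohomological dimension at most $d$ contains a direct product of $d\ge 2$ nonabelian free groups, then elements of different factors translate in orthogonal directions.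
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $F_n$ be the free group with basis $x_1,\dots,x_n$. The \emph{pure symmetric automorphism group} $P\Sigma_n\le\operatorname{Aut}(F_n)$ consists of the automorphisms that send each $x_i$ to a conjugate of itself. Equivalently, it is the subgroup generated by the automorphisms $\alpha_{ij}$ $(i\ne j)$ given by
\[
\alpha_{ij}(x_i)=x_j^{-1}x_ix_j,\qquad \alpha_{ij}(x_k)=x_k\quad(k\ne i).
\]
It contains the inner automorphisms $\iota(w)\colon x\mapsto w^{-1}xw$, and we put $OP\Sigma_n=P\Sigma_n/\operatorname{Inn}(F_n)$. Automorphisms are composed from right to left, so that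
\begin{equation}\label{eq:inner}
\iota(w)\iota(w')=\iota(w'w),\qquad \varphi\,\iota(w)\,\varphi^{-1}=\iota(\varphi(w))\qquad(\varphi\in\operatorname{Aut}(F_n)).
\end{equation}

A geodesic metric space is \emph{CAT(0)} if any two points on the sides of a geodesic triangle are at most as far apart as the corresponding points of the Euclidean triangle with the same side lengths. Trees and Euclidean spaces are CAT(0), and so are convex subsets and products (with $d^2=d_1^2+d_2^2$) of CAT(0) spaces. An action of a group $\Gamma$ by isometries on a metric space $X$ is \emph{proper} if every $x\in X$ has a ball $B(x,r)$, $r>0$, such that $\{g\in\Gamma: gB(x,r)\cap B(x,r)\ne\emptyset\}$ is finite, \emph{cocompact} if $\Gamma Q=X$ for some compact $Q\subset X$, and \emph{geometric} if it is both. A \emph{CAT(0) group} is a group that acts geometrically on a CAT(0) space. A finitely generated free group acts geometrically on its Cayley tree, $\mathbb Z^k$ on $\mathbb R^k$, and a direct product of such groups on the product of the spaces.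

The question that we answer is posed in \cite{psigdual}: \emph{is $P\Sigma_n$ a CAT(0) group?}

For $n\le2$ it is. The group $P\Sigma_1$ is trivial, and in rank two $\alpha_{12}=\iota(x_2)$ and $\alpha_{21}=\iota(x_1)$, so $P\Sigma_2=\operatorname{Inn}(F_2)\cong F_2$. For larger $n$ the group still resembles the examples above. Collins \cite{Collins} proved that $P\Sigma_n$ has cohomological dimension $n-1$, the dimension of a product of $n-1$ trees, and $P\Sigma_n$ does contain direct products of $n-1$ free groups of rank two (Lemma~\ref{lem:products}). The group $P\Sigma_3$ is an extension of $F_3$ by a finitely generated free group (Section~\ref{sec:outer}). One might therefore expect a positive answer. In fact these products of free groups are the obstruction: because they fill up the dimension of the group, they prescribe right angles in every CAT(0) space on which it acts geometrically, and there are too many of them for the angles to be consistent.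

\begin{theorem}\label{thm:main}
For $n\ge3$, the group $P\Sigma_n$ is not a CAT(0) group.
\end{theorem}

Two groups are \emph{(abstractly) commensurable} if they have isomorphic subgroups of finite index. The \emph{full symmetric automorphism group} of $F_n$ consists of the automorphisms that send each $x_i$ to a conjugate of some $x_j$ (or, in a variant to which everything below applies equally, of some $x_j^{\pm1}$).

\begin{theorem}\label{thm:comm}
\begin{enumerate}
\item[(1)] A group commensurable with $P\Sigma_n$ is CAT(0) if and only if $n\le2$. In particular, for $n\ge3$ no finite-index subgroup of $P\Sigma_n$ is CAT(0), and neither is the full symmetric automorphism group of $F_n$.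
\item[(2)] A group commensurable with $OP\Sigma_n$ is CAT(0) if and only if $n\le3$.
\end{enumerate}
\end{theorem}

To speak of angles, let $\Gamma$ act by isometries on a CAT(0) space $X$. The \emph{translation length} of $g\in\Gamma$ is $|g|=\inf_{x\in X}d(x,gx)$. For commuting $g,h\in\Gamma$ we imitate the polarization identity and put
\[
\beta(g,h)=\tfrac12\bigl(|gh|^2-|g|^2-|h|^2\bigr).
\]
If $g$ and $h$ translate a Euclidean plane in $X$ by vectors at an angle $\theta$, then $\beta(g,h)=|g|\,|h|\cos\theta$. We write $\operatorname{cd}$ for cohomological dimension.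

\begin{proposition}[Orthogonality]\label{prop:orth}
Let $d\ge2$. Let $\Gamma$ be a group with $\operatorname{cd}\Gamma\le d$ that contains a direct product $G_1\times\dots\times G_d$ of $d$ nonabelian free groups. If $\Gamma$ acts geometrically on a CAT(0) space $X$, then $\beta(g,h)=0$ for all $g\in G_i$, $h\in G_j$ with $i\ne j$.
\end{proposition}

\subsection*{The case $n=3$}
Here is how Proposition~\ref{prop:orth} gives Theorem~\ref{thm:main} in the smallest case. Suppose that $P\Sigma_3$ acts geometrically on a CAT(0) space $X$, and let $a=\alpha_{21}$, $b=\alpha_{31}$. These commute, and $a^kb^l$ conjugates $x_2$ by $x_1^k$ and $x_3$ by $x_1^l$. So $a$ and $b$ are a basis of a subgroup $\mathbb Z^2$, and $z=ab$ equals $\iota(x_1)$. By the Flat Torus Theorem (Section~\ref{sec:facts}), $X$ contains a Euclidean plane that $a$, $b$, $z$ translate by vectors $\tau(a)$, $\tau(b)$, $\tau(z)=\tau(a)+\tau(b)$, with $\tau(a),\tau(b)$ linearly independent, and on this subgroup $\beta$ is the dot product of translation vectors.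

The automorphisms $\alpha_{21},\alpha_{23}$ fix $x_1$ and $x_3$, so by \eqref{eq:inner} they commute with $\iota(x_1)$ and $\iota(x_3)$. Exchanging the indices $2$ and $3$ as well, we find the subgroups
\[
\langle\alpha_{21},\alpha_{23}\rangle\times\langle\iota(x_1),\iota(x_3)\rangle,\qquad
\langle\alpha_{31},\alpha_{32}\rangle\times\langle\iota(x_1),\iota(x_2)\rangle,
\]
both isomorphic to $F_2\times F_2$ by Lemma~\ref{lem:products}. The first has $a$ and $z$ in different factors, the second $b$ and $z$. Since $\operatorname{cd}P\Sigma_3=2$, Proposition~\ref{prop:orth} gives $\tau(a)\cdot\tau(z)=0=\tau(b)\cdot\tau(z)$. The triangle with sides $\tau(a),\tau(b),\tau(z)$ thus has two right angles; adding the two equations gives $\|\tau(z)\|^2=0$, which is absurd.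

\medskip
Section~\ref{sec:facts} collects the facts that we quote. Section~\ref{sec:pairing} develops the pairing $\beta$ and explains, on examples, the idea of the proof of Proposition~\ref{prop:orth}, which occupies Sections~\ref{sec:cent}--\ref{sec:orth}. Theorems~\ref{thm:main} and~\ref{thm:comm} are proved in Sections~\ref{sec:psigma} and~\ref{sec:outer}.

\section{Free groups, cohomological dimension and flats}\label{sec:facts}

\subsection*{Free groups}
Subgroups of free groups are free. In a free group the centralizer of a nontrivial element is infinite cyclic, and in $F_n$ the centralizer of $x_i$ is $\langle x_i\rangle$. In particular a nonabelian free group has trivial center, and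
\begin{equation}\label{eq:powers}
\text{if $u,v$ do not commute, then $u^N,v^N$ do not commute $(N\ge1)$.}
\end{equation}
Indeed, if $u^N$ and $v^N$ commute, then $u$ and $v^N$ lie in the abelian centralizer of $u^N$, so $u$ and $v$ lie in the abelian centralizer of $v^N$.

\subsection*{Cohomological dimension}
For a group $G$, $\operatorname{cd}G$ is the supremum of the integers $m$ such that $H^m(G;M)\ne0$ for some $\mathbb ZG$-module $M$. If $G'\le G$ then $\operatorname{cd}G'\le\operatorname{cd}G$; a group of finite cohomological dimension is torsion-free; the fundamental group of an $m$-dimensional complex with contractible universal cover has $\operatorname{cd}\le m$. We use two theorems: Collins' theorem \cite{Collins} that $\operatorname{cd}P\Sigma_n=n-1$, and Stallings' theorem that a finitely generated group with $\operatorname{cd}\le1$ is free.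

\begin{lemma}\label{lem:cd}
If $\operatorname{cd}(D\times\mathbb Z^k)\le d$, then $\operatorname{cd}D\le d-k$.
\end{lemma}

\begin{proof}
Let $P_\bullet$ be a projective resolution of $\mathbb Z$ over $\mathbb ZD$ and let $t$ generate $\mathbb Z$. Tensoring $P_\bullet$ with the resolution $\mathbb Z[t^{\pm1}]\to\mathbb Z[t^{\pm1}]$ given by multiplication by $t-1$ yields a projective resolution of $\mathbb Z$ over $\mathbb Z[D\times\mathbb Z]$. Let $M$ be a $\mathbb ZD$-module and let $t$ act trivially on it. The cochain group in degree $m+1$ is $\operatorname{Hom}_D(P_{m+1},M)\oplus\operatorname{Hom}_D(P_m,M)$, and the component of the differential induced by $t-1$ vanishes. Hence $H^{m+1}(D\times\mathbb Z;M)\cong H^{m+1}(D;M)\oplus H^m(D;M)$. By induction on $k$, $H^m(D;M)\ne0$ implies $H^{m+k}(D\times\mathbb Z^k;M)\ne0$, and so $m+k\le d$.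
\end{proof}

\subsection*{Geometric actions}
The \v{S}varc--Milnor lemma states that a group $G$ acting geometrically on a geodesic space $Y$ is finitely generated, and that for $y\in Y$ the orbit map $g\mapsto gy$ is a quasi-isometry: it has cobounded image, and there are $\lambda\ge1$, $\varepsilon\ge0$ with $\lambda^{-1}d_G(g,g')-\varepsilon\le d(gy,g'y)\le\lambda d_G(g,g')+\varepsilon$ for a word metric $d_G$.

Now let $\Gamma$ be a torsion-free group acting geometrically on a CAT(0) space $X$. This assumption is in force in the rest of this section and in Lemmas~\ref{lem:beta}, \ref{lem:cocompact} and~\ref{lem:free}. Then closed balls in $X$ are compact \cite[I.8.4]{BH}, and $\{g: gQ\cap Q\ne\emptyset\}$ is finite for every compact $Q\subset X$ \cite[I.8.3]{BH}. Every $g\in\Gamma$ is \emph{semisimple}, that is, $\operatorname{Min}(g)=\{x: d(x,gx)=|g|\}$ is nonempty \cite[II.6.10]{BH}. An element with $|g|=0$ therefore fixes a point, and point stabilizers are finite, hence trivial; so $|g|>0$ for $g\ne1$. We write $C(H)$ for the centralizer in $\Gamma$ of a subgroup or element $H$.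

\begin{theorem}[Flat Torus Theorem {\cite[II.7.1]{BH}}]\label{thm:ftt}
Let $H\le\Gamma$ with $H\cong\mathbb Z^k$. Then $\operatorname{Min}(H)=\bigcap_{h\in H}\operatorname{Min}(h)$ is nonempty, closed and convex, and splits isometrically as $Y\times\mathbb R^k$. Each $h\in H$ acts as the identity on $Y$ and as a translation on $\mathbb R^k$, and $\mathbb R^k/H$ is a $k$-torus. The centralizer $C(H)$ preserves $\operatorname{Min}(H)$ and its product decomposition.
\end{theorem}

The factor $Y$ is isometric to the closed convex set $Y\times\{0\}$, so it is a CAT(0) space with compact closed balls. An element $g\in C(H)$ acts on $\mathbb R^k$ by an isometry $r\mapsto Ar+b$ that commutes with the translations from $H$. Then $A$ fixes their translation vectors, which span $\mathbb R^k$, so $A$ is the identity. Thus $g$ acts on $Y\times\mathbb R^k$ as $(y,r)\mapsto(g_Yy,\,r+\tau(g))$, where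
\[
\tau\colon C(H)\to\mathbb R^k
\]
is a homomorphism that maps $H$ isomorphically onto a lattice. Translation lengths can be computed on a closed convex invariant subset \cite[II.6.2]{BH}, and $d\bigl((y,r),g(y,r)\bigr)^2=d(y,g_Yy)^2+\|\tau(g)\|^2$. Therefore
\begin{equation}\label{eq:pyth}
|g|^2=|g_Y|^2+\|\tau(g)\|^2\qquad(g\in C(H)),
\end{equation}
and $|h|=\|\tau(h)\|$ for $h\in H$. Taking $H=\langle g\rangle$ with $g\ne1$ gives $|g^m|=m|g|$ for $m\ge1$, and $d(x_0,g^mx_0)=m|g|$ for $x_0\in\operatorname{Min}(H)$. The triangle inequality then gives, for every $x\in X$,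
\begin{equation}\label{eq:stable}
m|g|\le d(x,g^mx)\le m|g|+2d(x,x_0),\qquad\text{hence}\qquad |g|=\lim_{m\to\infty}\tfrac1m\,d(x,g^mx);
\end{equation}
the limit formula also holds for $g=1$.

\section{The pairing $\beta$ and shearing}\label{sec:pairing}

The function $\beta$ is defined by lengths alone, without reference to a flat, so it can be evaluated in any flat that we like. This makes it linear.

\begin{lemma}\label{lem:beta}
\begin{enumerate}
\item[(a)] If $\mathbb Z^k\cong H\le\Gamma$, $h\in H$ and $g\in C(H)$, then $\beta(g,h)=\tau(g)\cdot\tau(h)$.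
\item[(b)] $\beta$ is symmetric, $\beta(h,h)=|h|^2$, and for every $h\in\Gamma$ the map $g\mapsto\beta(g,h)$ is a homomorphism $C(h)\to\mathbb R$.
\item[(c)] Let $G,G'\le\Gamma$ be subgroups that commute elementwise, $g\in G$, $h\in G'$. If $g\in[G,G]$ or $h\in[G',G']$, then $\beta(g,h)=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $h$ acts trivially on $Y$, we have $(gh)_Y=g_Y$. By \eqref{eq:pyth},
\[
2\beta(g,h)=\|\tau(g)+\tau(h)\|^2-\|\tau(g)\|^2-\|\tau(h)\|^2=2\,\tau(g)\cdot\tau(h).
\]
(b) Symmetry holds because $gh=hg$. For $h=1$ the map is zero by definition. For $h\ne1$ apply (a) to $H=\langle h\rangle\cong\mathbb Z$: the map is $g\mapsto\tau(g)\tau(h)$, and $\tau(h)^2=|h|^2$.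

(c) By (b), $\beta$ is a homomorphism to the abelian group $\mathbb R$ in each variable on $G\times G'$, so it kills commutator subgroups.
\end{proof}

So $\beta$ descends to the abelianizations of the factors in Proposition~\ref{prop:orth}, and what must be excluded is a nonzero value there. The next two examples show that this can happen when a hypothesis is dropped. In them $F,F'$ are finitely generated nonabelian free groups, $T,T'$ their Cayley trees with edges of length one, $\ell,\ell'$ the translation lengths on the trees (lengths of cyclically reduced conjugates), $f\colon F\to\mathbb R$ and $f'\colon F'\to\mathbb R$ are homomorphisms, and $c$ generates an infinite cyclic group.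

\begin{example}[A cyclic factor allows shearing]\label{ex:shear}
Let $F\times\langle c\rangle$ act on $T\times\mathbb R$ by $gc^k(t,r)=(gt,\,r+f(g)+k)$. A bounded set meets its translate for finitely many $g$, and for each $g$ for finitely many $k$; the translates of (star of a vertex)$\,\times[0,1]$ cover the space. So the action is geometric. Here $|gc^k|^2=\ell(g)^2+(f(g)+k)^2$, and hence $\beta(g,c)=f(g)$. The group has $\operatorname{cd}\le2$, being the fundamental group of the product of a graph and a circle, but orthogonality of the two factors fails for $f\ne0$.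
\end{example}

\begin{example}[An extra dimension allows shearing]\label{ex:extra}
Let $F\times F'\times\langle c\rangle$ act on $T\times T'\times\mathbb R$ by $ghc^k(t,t',r)=(gt,\,ht',\,r+f(g)+f'(h)+k)$. The argument of Example~\ref{ex:shear} shows that the action is geometric. From $|gh|^2=\ell(g)^2+\ell'(h)^2+(f(g)+f'(h))^2$ we get $\beta(g,h)=f(g)f'(h)$, which can be nonzero. The group contains $\mathbb Z^3$, so $\operatorname{cd}\ge3$ by Lemma~\ref{lem:cd} (with $D$ trivial), and the hypothesis $\operatorname{cd}\le d=2$ fails. The subgroup $F\times F'$ has $\operatorname{cd}\le 2$ and acts properly, but its quotient is a line bundle over a product of two graphs and is not compact. So cocompactness cannot be dropped either.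
\end{example}

The proof of Proposition~\ref{prop:orth} rests on the fact that a shear can be seen in the length function of $F$ alone. In Example~\ref{ex:shear} let $u,v$ be two of the basis elements of $F$. The words $u^mv^{\pm m}$ are cyclically reduced of length $2m$, so
\[
\tfrac1m|u^mv^{\pm m}|=\bigl\|(1,f(u))+(1,\pm f(v))\bigr\|,
\qquad |u|+|v|=\|(1,f(u))\|+\|(1,\pm f(v))\|.
\]
By the equality case of the triangle inequality in the plane, the two quantities agree for the sign $+$ if and only if $f(u)=f(v)$, and for the sign $-$ if and only if $f(u)=-f(v)$. Lengths are additive for both signs only if $f(u)=f(v)=0$.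

Now let $d=2$ in Proposition~\ref{prop:orth}. Every $c\in G_2\setminus\{1\}$ gives a picture of this kind: $G_1$ acts on $\operatorname{Min}(\langle c\rangle)=Y_c\times\mathbb R$, with shear $g\mapsto\beta(g,c)/|c|$. All these pictures compute the same lengths $|g|$, $g\in G_1$. When $c$ is a nontrivial commutator the shear is zero by Lemma~\ref{lem:beta}(c), and lengths are additive for both signs. Then they are additive in every picture, and every shear is zero. To carry this out we must know that $Y_c$ behaves like a tree. Section~\ref{sec:cent} shows that a free group acts geometrically on $Y_c$, and Section~\ref{sec:add} shows that this forces additivity of lengths asymptotically.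

\section{Centralizers of subgroups $\mathbb Z^{d-1}$}\label{sec:cent}

To pass from the algebra of $C(H)$ to the geometry of $\operatorname{Min}(H)$ we need the action to be geometric.

\begin{lemma}\label{lem:cocompact}
If $\mathbb Z^k\cong H\le\Gamma$, then $C(H)$ acts geometrically on $\operatorname{Min}(H)$.
\end{lemma}

\begin{proof}
Properness is inherited from $\Gamma$. Let $h_1,\dots,h_k$ generate $H$, let $Q$ be compact with $\Gamma Q=X$, and let $Q'$ be the closed neighborhood of $Q$ of radius $\max_i|h_i|$. Then $Q'$ is compact, so $\Sigma=\{\gamma:\gamma Q'\cap Q'\ne\emptyset\}$ is finite. If $x\in\operatorname{Min}(H)$ and $gx\in Q$, then $gh_ig^{-1}$ moves $gx$ by the distance $d(x,h_ix)=|h_i|$, so $gh_ig^{-1}\in\Sigma$. Hence, as $g$ runs over the elements with $g\operatorname{Min}(H)\cap Q\ne\emptyset$, the tuple $(gh_ig^{-1})_{i=1}^k$ takes finitely many values; let $g_1,\dots,g_r$ realize them. Given $x\in\operatorname{Min}(H)$, choose $g$ with $gx\in Q$ and $g_s$ with the same tuple as $g$. Then $g_s^{-1}g\in C(H)$ and $g_s^{-1}gx\in g_s^{-1}Q$. So the $C(H)$-translates of the compact set $\operatorname{Min}(H)\cap\bigcup_sg_s^{-1}Q$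 cover $\operatorname{Min}(H)$.
\end{proof}

We want to split $H$ off $C(H)$, up to finite index, and let the complement act on $Y$. The kernel of $\tau$ is too small for this: in Example~\ref{ex:shear} with $H=\langle c\rangle$ and $f(u)=\sqrt2$, the subgroup $(\ker\tau)H=\tau^{-1}(\mathbb Z)$ contains no power $u^m$, $m\geq1$, and so has infinite index. The remedy is to compose $\tau$ with a rational projection onto the span of $\tau(H)$.

\begin{lemma}\label{lem:free}
Suppose that $\operatorname{cd}\Gamma\le d$, let $\mathbb Z^{d-1}\cong H\le\Gamma$, and write $\operatorname{Min}(H)=Y\times\mathbb R^{d-1}$. There is a subgroup $D\le C(H)$ such that $D\cap H=1$, the subgroup $DH\cong D\times H$ has finite index in $C(H)$, $D$ is a finitely generated free group, and $D$ acts geometrically on $Y$.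
\end{lemma}

\begin{proof}
Put $k=d-1$ and $Z=C(H)$. By Lemma~\ref{lem:cocompact} and the \v{S}varc--Milnor lemma $Z$ is finitely generated, so $\tau(Z)\subset\mathbb R^k$ is free abelian of finite rank; it contains $\tau(H)\cong\mathbb Z^k$. Choose a $\mathbb Q$-linear map $\pi\colon\tau(Z)\otimes\mathbb Q\to\tau(H)\otimes\mathbb Q$ that is the identity on $\tau(H)\otimes\mathbb Q$, and let $\rho=\pi\circ\tau$ and $D=\ker\rho$. On $H$ the map $\rho$ agrees with $\tau$ and is injective, so $D\cap H=1$; as $D$ commutes with $H$, we get $DH\cong D\times H$. The group $\rho(Z)/\rho(H)$ is a finitely generated subgroup of the torsion group $\mathbb Q^k/\mathbb Z^k$, hence finite. So $DH=\rho^{-1}(\rho(H))$ has finite index in $Z$.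

Consequently $DH$ acts geometrically on $Y\times\mathbb R^k$. If the $DH$-translates of a compact set cover $Y\times\mathbb R^k$, then the $D$-translates of its projection cover $Y$, because $H$ acts trivially on $Y$. For properness, let $B\subset Y$ be compact and let $\Delta\subset\mathbb R^k$ be a compact set that contains $0$ and whose $H$-translates cover $\mathbb R^k$. Let $g\in D$ and $y\in B$ with $g_Yy\in B$, and choose $h\in H$ with $\tau(g)+\tau(h)\in\Delta$. Then $gh(y,0)\in B\times\Delta$, so $gh$ lies in the finite set of elements that move $B\times\Delta$ to meet itself; and $gh$ determines $g$ since $D\cap H=1$. Thus only finitely many $g\in D$ satisfy $g_YB\cap B\ne\emptyset$. Closed balls in $Y$ are compact, so $D$ acts geometrically on $Y$ and is finitely generated.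

Finally, $D\times\mathbb Z^{d-1}\cong DH\le\Gamma$ has $\operatorname{cd}\le d$. Lemma~\ref{lem:cd} gives $\operatorname{cd}D\le1$, and $D$ is free by Stallings' theorem.
\end{proof}

The last paragraph is the one place where the bound on $\operatorname{cd}\Gamma$ is used quantitatively. In Example~\ref{ex:extra}, with $H$ generated by a nontrivial element of $F'$, the factor $Y$ is $T\times\mathbb R$, on which lengths can be sheared.

\section{Asymptotic additivity of translation lengths}\label{sec:add}

The space $Y$ of Lemma~\ref{lem:free} need not be a tree, but it is quasi-isometric to one. Quasi-isometries distort lengths by a factor, so we cannot transport the formula $\ell(u^mv^m)=2m$ from the tree. What we can transport is the statement that a path going along $p^m$ and then along $q^m$ backtracks by a bounded amount; the lengths are then measured in $Y$ itself.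

Backtracking is measured by the \emph{Gromov product} $(x|y)_w=\tfrac12\bigl(d(x,w)+d(y,w)-d(x,y)\bigr)$. The definition and the triangle inequality give
\begin{equation}\label{eq:gp}
(x|y)_w+(x|w)_y=d(y,w),\qquad (x|y)_w\le d(w,[x,y]),
\end{equation}
where $[x,y]$ is a geodesic from $x$ to $y$. A geodesic space $Y$ is \emph{hyperbolic} if there is $\delta\ge0$ with
\begin{equation}\label{eq:four}
(x|z)_w\ge\min\{(x|y)_w,(y|z)_w\}-\delta\qquad(w,x,y,z\in Y).
\end{equation}
Trees are hyperbolic, and a geodesic space quasi-isometric to a hyperbolic geodesic space is hyperbolic. We also use the stability of quasi-geodesics: if $Y$ is hyperbolic, then for all $\lambda,\varepsilon$ there is $R$ such that every sequence $y_0,\dots,y_k$ with $\lambda^{-1}|i-j|-\varepsilon\le d(y_i,y_j)\le\lambda|i-j|+\varepsilon$ lies in the $R$-neighborhood of $[y_0,y_k]$.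

The next lemma says that a broken path with long sides and bounded backtracking at each corner loses a bounded length per corner.

\begin{lemma}\label{lem:broken}
Let $Y$ satisfy \eqref{eq:four}, let $E\ge0$, and let $y_0,\dots,y_k\in Y$ satisfy $(y_{i-1}|y_{i+1})_{y_i}\le E$ for $0<i<k$ and $d(y_{i-1},y_i)>2E+2\delta$ for $0<i\le k$. Then $d(y_0,y_k)\ge\sum_{i=1}^kd(y_{i-1},y_i)-2k(E+\delta)$.
\end{lemma}

\begin{proof}
We show $(y_0|y_{i+1})_{y_i}\le E+\delta$ for $0<i<k$ by induction. The case $i=1$ is a hypothesis. If the bound holds for $i-1$, then by \eqref{eq:gp}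
\[
(y_0|y_{i-1})_{y_i}=d(y_{i-1},y_i)-(y_0|y_i)_{y_{i-1}}>E+\delta .
\]
By \eqref{eq:four}, $\min\{(y_{i-1}|y_0)_{y_i},(y_0|y_{i+1})_{y_i}\}\le(y_{i-1}|y_{i+1})_{y_i}+\delta\le E+\delta$. The first term exceeds $E+\delta$, so the second does not. By the definition of the Gromov product, $d(y_0,y_{i+1})\ge d(y_0,y_i)+d(y_i,y_{i+1})-2(E+\delta)$, and summing over $i$ gives the claim.
\end{proof}

\begin{lemma}\label{lem:add}
Let $D$ be a finitely generated free group acting geometrically on a CAT(0) space $Y$, and let $p,q\in D$ be non-commuting. Then, with translation lengths taken on $Y$,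
\[
\lim_{m\to\infty}\tfrac1m|p^mq^m|=|p|+|q|.
\]
\end{lemma}

\begin{proof}
Let $T$ be a Cayley tree of $D$, with vertex set $D$, and fix $y\in Y$. By the \v{S}varc--Milnor lemma $g\mapsto gy$ is a quasi-isometry, with constants $\lambda,\varepsilon$, so $Y$ is hyperbolic. Let $\delta$ and $R$ be as above.

\emph{Backtracking in the tree.} The nontrivial elements $p,q$ translate along lines $A_p,A_q\subset T$, their axes. Suppose that $A_p\cap A_q$ contains a ray. Choose $p'=p^{\pm1}$ and $q'=q^{\pm1}$ that move the ray into itself. For a vertex $w$ of the ray, $p'q'w$ and $q'p'w$ both lie on the ray beyond $w$, at a distance from $w$ equal to the sum of the two translation lengths on $T$. So they are equal, and $p'q'=q'p'$ because $D$ acts freely, contrary to hypothesis. Hence $A_p\cap A_q$, being empty or a connected subset of a line, has a finite number $e$ of edges. Let $r_p=d_T(1,A_p)$ and let $w_p\in A_p$ be the vertex nearest to $1$. For $a\ne0$ the geodesic $[1,p^a]$ is the concatenation of $[1,w_p]$, $[w_p,p^aw_p]\subset A_p$ and $[p^aw_p,p^a]$, so all but $2r_p$ of its edges lie in $A_p$. With $r_q=d_T(1,A_q)$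 the same argument shows that all but $2r_q$ edges of $[1,q^b]$ lie in $A_q$. So the common initial segment of $[1,p^a]$ and $[1,q^b]$ has at most $E_0=e+2r_p+2r_q$ edges, and its endpoint $w$ lies on $[p^a,q^b]$.

\emph{Backtracking in $Y$.} The orbit map sends the vertices of $[p^a,q^b]$ to a sequence from $p^ay$ to $q^by$ to which stability applies. So $wy$ is within $R$ of $[p^ay,q^by]$, and $d(y,wy)\le\lambda E_0+\varepsilon$. By \eqref{eq:gp},
\[
(p^ay\,|\,q^by)_y\le E:=R+\lambda E_0+\varepsilon\qquad\text{for all }a,b\neq0.
\]

\emph{Lengths.} Let $g=p^mq^m$, and put $y_{2j}=g^jy$, $y_{2j+1}=g^jp^my$. Consecutive distances alternate between $d(y,p^my)\ge m|p|$ and $d(y,q^my)\ge m|q|$, by \eqref{eq:stable}, and exceed $2E+2\delta$ for large $m$ since $|p|,|q|>0$. Translating $y_{2j+1}$ to $y$ by $(g^jp^m)^{-1}$ shows that the Gromov product at this corner is $(p^{-m}y\,|\,q^my)_y$; translating $y_{2j}$ to $y$ by $g^{-j}$ gives $(q^{-m}y\,|\,p^my)_y$. Both are at most $E$. Lemma~\ref{lem:broken} with $k=2j$ gives $d(y,g^jy)\ge j\bigl(m|p|+m|q|-4(E+\delta)\bigr)$, so $|g|\ge m|p|+m|q|-4(E+\delta)$ by \eqref{eq:stable}.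 Conversely $|g|\le d(y,gy)\le d(y,p^my)+d(y,q^my)$. Divide by $m$ and use \eqref{eq:stable} once more.
\end{proof}

For commuting elements the lemma fails: take $q=p^{-1}$.

\section{Proof of the orthogonality proposition}\label{sec:orth}

\begin{proof}[Proof of Proposition~\ref{prop:orth}]
Since $\operatorname{cd}\Gamma<\infty$, the group $\Gamma$ is torsion-free and Sections~\ref{sec:facts}--\ref{sec:cent} apply. After renumbering the factors it suffices to show $\beta(u,c)=0$ for $u\in G_1$, $c\in G_2$, and we may assume $u\ne1\ne c$.

\emph{Two decompositions.} Lemma~\ref{lem:free} needs a subgroup of rank $d-1$, so $c$ must be supplemented by one element from each of $G_3,\dots,G_d$; we take these in commutator subgroups, so that $G_1$ does not translate in the new directions. Using that all factors are nonabelian and free, choose $v\in G_1$ not commuting with $u$, an element $1\ne c'\in[G_2,G_2]$, and elements $1\ne e_k\in[G_k,G_k]$ for $3\le k\le d$. For $s\in\{c,c'\}$ let $H_s=\langle s,e_3,\dots,e_d\rangle$. Its generators have infinite order and lie in distinct direct factors, so $H_s\cong\mathbb Z^{d-1}$,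 and $G_1\le C(H_s)$. Write $\operatorname{Min}(H_s)=Y_s\times\mathbb R^{d-1}$, let $\tau_s$ be the translation homomorphism, let $D_s$ be given by Lemma~\ref{lem:free}, and let $|g|_s$ be the translation length on $Y_s$ of $g\in C(H_s)$.

\emph{Lengths in $G_1$.} Let $g\in G_1$. By parts (a) and (c) of Lemma~\ref{lem:beta}, $\tau_s(g)\cdot\tau_s(e_k)=\beta(g,e_k)=0$ and $\tau_s(s)\cdot\tau_s(e_k)=\beta(s,e_k)=0$ for all $k$. The vectors $\tau_s(s),\tau_s(e_3),\dots,\tau_s(e_d)$ form a basis of $\mathbb R^{d-1}$, so the orthogonal complement of the $\tau_s(e_k)$ is the line spanned by $\tau_s(s)$, and $\tau_s(g)$ lies on it. Therefore $\|\tau_s(g)\|\,|s|=|\tau_s(g)\cdot\tau_s(s)|=|\beta(g,s)|$, and \eqref{eq:pyth} reads $|g|^2=|g|_s^2+\beta(g,s)^2/|s|^2$. Let $f(g)=\beta(g,c)/|c|$, a homomorphism $G_1\to\mathbb R$ by Lemma~\ref{lem:beta}(b). Since $\beta(g,c')=0$ by Lemma~\ref{lem:beta}(c), we obtain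
\begin{equation}\label{eq:two}
|g|=|g|_{c'},\qquad |g|^2=|g|_c^2+f(g)^2\qquad(g\in G_1).
\end{equation}

\emph{Additivity on $Y_s$.} The elements $u,v$ need not lie in $D_s$, but $D_sH_s$ has finite index in $C(H_s)$, so there is $N\ge1$ such that $U=u^N$ and $V=v^N$ lie in $D_sH_s$ for both values of $s$. Fix $s$ and write $U=ph$, $V=qh'$ with $p,q\in D_s$ and $h,h'\in H_s$. As $H_s$ is central in $C(H_s)$, we have $[p,q]=[U,V]$, which is nontrivial by \eqref{eq:powers}. As $H_s$ acts trivially on $Y_s$, the elements $U$, $V$, $U^mV^{\pm m}$ act on $Y_s$ as $p$, $q$, $p^mq^{\pm m}$. Lemma~\ref{lem:add}, applied to the pairs $p,q$ and $p,q^{-1}$, gives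
\begin{equation}\label{eq:limit}
\lim_{m\to\infty}\tfrac1m|U^mV^{\pm m}|_s=|U|_s+|V|_s\qquad(s=c,c').
\end{equation}

\emph{Comparison.} By the first formula in \eqref{eq:two} and \eqref{eq:limit} for $s=c'$, the limit $\lambda_\pm=\lim_m\frac1m|U^mV^{\pm m}|$ exists and equals $|U|+|V|$. Consider the vectors $\xi=(|U|_c,f(U))$ and $\eta_\pm=(|V|_c,\pm f(V))$ in $\mathbb R^2$. The second formula in \eqref{eq:two} gives $\|\xi\|=|U|>0$ and $\|\eta_\pm\|=|V|>0$; together with \eqref{eq:limit} for $s=c$ and $f(U^mV^{\pm m})=m(f(U)\pm f(V))$ it also gives
\[
\lambda_\pm^2=\bigl(|U|_c+|V|_c\bigr)^2+\bigl(f(U)\pm f(V)\bigr)^2=\|\xi+\eta_\pm\|^2 .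
\]
Thus $\|\xi+\eta_\pm\|=\|\xi\|+\|\eta_\pm\|$ for both signs, so $\xi=t_\pm\eta_\pm$ with $t_\pm>0$. The second coordinates give $f(U)=t_+f(V)=-t_-f(V)$. Hence $(t_++t_-)f(V)=0$, so $f(V)=0$ and $f(U)=0$. Since $f(U)=N\beta(u,c)/|c|$, we conclude that $\beta(u,c)=0$.
\end{proof}

\section{Products of free groups in $P\Sigma_n$}\label{sec:psigma}

The automorphisms $\alpha_{21},\dots,\alpha_{n1}$ all fix $x_1$, and $\alpha_{i1}$ changes only $x_i$, conjugating it by $x_1$. So they commute pairwise, and
\begin{equation}\label{eq:key}
\iota(x_1)=\alpha_{21}\alpha_{31}\cdots\alpha_{n1}.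
\end{equation}
In a flat this says that the translation vector of $\iota(x_1)$ is the sum of those of the $\alpha_{i1}$. To apply Proposition~\ref{prop:orth} we must enlarge the cyclic groups generated by these elements to nonabelian free groups that still commute. For this we sacrifice one index $j$ and conjugate by words in $x_1$ and $x_j$.

Let $n\ge3$, $j\in\{2,\dots,n\}$ and $L=\langle x_1,x_j\rangle$. For $l\notin\{1,j\}$ and $w\in L$, let $\kappa_l(w)$ send $x_l$ to $w^{-1}x_lw$ and fix the other basis elements. Put $K_l=\kappa_l(L)$ and $I=\iota(L)$, and note that $\alpha_{l1}=\kappa_l(x_1)\in K_l$ and $\iota(x_1)\in I$.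

\begin{lemma}\label{lem:products}
The sets $K_l$ $(l\notin\{1,j\})$ and $I$ are subgroups of $P\Sigma_n$, free of rank two. The $n-2$ groups $K_l$ generate their direct product $P$, and $P\cap\operatorname{Inn}(F_n)=1$. The $n-1$ groups $K_l$ and $I$ generate their direct product $P\times I$.
\end{lemma}

\begin{proof}
Each $\kappa_l(w)$ fixes $L$ pointwise. Hence $\kappa_l(w)\kappa_l(w')$ sends $x_l$ to $w'^{-1}w^{-1}x_lww'$, that is, $\kappa_l(w)\kappa_l(w')=\kappa_l(ww')$. So $\kappa_l$ is a homomorphism $L\to P\Sigma_n$, with kernel $L\cap\langle x_l\rangle=1$. By \eqref{eq:inner}, $w\mapsto\iota(w^{-1})$ is a homomorphism $L\to P\Sigma_n$ with image $I$, and it is injective because $F_n$ has trivial center.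

A product of automorphisms $\kappa_l(w_l)$, one for each $l$ and taken in any order, sends $x_l$ to $w_l^{-1}x_lw_l$ and fixes $x_1,x_j$. So the $K_l$ commute with each other, and such a product is trivial only if every $w_l$ is trivial: the $K_l$ generate their direct product $P$. If $\iota(w)\in P$, then $w$ commutes with $x_1$ and with $x_j$, so $w\in\langle x_1\rangle\cap\langle x_j\rangle=1$. Finally $P$ fixes $L$ pointwise, so it commutes with $I$ by \eqref{eq:inner}, and $P\cap I=1$.
\end{proof}

We treat finite-index subgroups at the same time, using the following observation. Let $\Gamma\le G$ have finite index, and let $N$ be the index in $G$ of the normal core $\bigcap_{g}g\Gamma g^{-1}$. Then $g^N\in\Gamma$ for all $g\in G$. If $G_1\times\dots\times G_d\le G$ is a product of nonabelian free groups, then the groups $G_i\cap\Gamma$ are free, nonabelian by \eqref{eq:powers}, and generate their direct product in $\Gamma$.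

\begin{proposition}\label{prop:fi}
For $n\ge3$, no finite-index subgroup of $P\Sigma_n$ is a CAT(0) group.
\end{proposition}

\begin{proof}
Suppose that a finite-index subgroup $\Gamma\le P\Sigma_n$ acts geometrically on a CAT(0) space, and let $N$ be as above. By Collins' theorem $\operatorname{cd}\Gamma\le d:=n-1$, and $d\ge2$. Let $z=\iota(x_1)^N\in\Gamma$; then $z\ne1$, so $|z|>0$. Fix $i\in\{2,\dots,n\}$. Since $n\ge3$ there is $j\notin\{1,i\}$, and for this $j$ Lemma~\ref{lem:products} provides $d$ nonabelian free subgroups $K_l\cap\Gamma$, $I\cap\Gamma$ of $\Gamma$ generating their direct product, with $\alpha_{i1}^N\in K_i\cap\Gamma$ and $z\in I\cap\Gamma$. Proposition~\ref{prop:orth} gives $\beta(\alpha_{i1}^N,z)=0$. The product of free groups depends on $i$, but $\beta$ does not, so this holds for all $i$. By \eqref{eq:key}, $z=\alpha_{21}^N\cdots\alpha_{n1}^N$ with all factors in $C(z)$, and Lemma~\ref{lem:beta}(b) gives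
\[
0<|z|^2=\beta(z,z)=\sum_{i=2}^n\beta(\alpha_{i1}^N,z)=0,
\]
a contradiction.
\end{proof}

Theorem~\ref{thm:main} is the case $\Gamma=P\Sigma_n$ of Proposition~\ref{prop:fi}. For Theorem~\ref{thm:comm} we need two remarks on commensurability.

\begin{lemma}\label{lem:comm}
Let $G'$ be commensurable with $G$.
\begin{enumerate}
\item[(a)] If no finite-index subgroup of $G$ is CAT(0), then $G'$ is not CAT(0).
\item[(b)] If $G$ is a finitely generated free group, then $G'$ is CAT(0).
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A geometric action restricts to a geometric action of a finite-index subgroup: replace the compact set $Q$ by the union of its translates under finitely many coset representatives. So if $G'$ were CAT(0), then so would be a finite-index subgroup of $G'$ isomorphic to a finite-index subgroup of $G$.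

(b) $G'$ has a finitely generated free subgroup of finite index. By the theorem of Karrass, Pietrowski and Solitar, a finitely generated virtually free group acts properly and cocompactly on a tree.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:comm}(1)]
For $n\le2$ the group $P\Sigma_n$ is trivial or $F_2$, and Lemma~\ref{lem:comm}(b) applies. For $n\ge3$ use Proposition~\ref{prop:fi} and Lemma~\ref{lem:comm}(a). The full symmetric automorphism group acts on the abelianization $\mathbb Z^n$ of $F_n$ by signed permutation matrices, with kernel $P\Sigma_n$. So it contains $P\Sigma_n$ with finite index.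
\end{proof}

\section{The outer group $OP\Sigma_n$}\label{sec:outer}

Passing to $OP\Sigma_n$ kills the factor $I$ and leaves a product of $n-2$ free groups. To use Proposition~\ref{prop:orth} we need the cohomological dimension to drop by one as well. Dimension does not behave well under quotients, so we realize $\mathbb Z\times OP\Sigma_n$ as a subgroup of $P\Sigma_n$.

\begin{lemma}\label{lem:outercd}
For $n\ge2$, the stabilizer $S=\{\varphi\in P\Sigma_n:\varphi(x_1)=x_1\}$ is isomorphic to $\mathbb Z\times OP\Sigma_n$. Hence $\operatorname{cd}OP\Sigma_n\le n-2$.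
\end{lemma}

\begin{proof}
If $\varphi\in P\Sigma_n$ and $\varphi(x_1)=w^{-1}x_1w$, then $\iota(w^{-1})\varphi\in S$, so $S\to OP\Sigma_n$ is onto. An inner automorphism $\iota(w)$ lies in $S$ exactly when $w\in\langle x_1\rangle$, so the kernel is $\langle\iota(x_1)\rangle$, and it is central in $S$ by \eqref{eq:inner}.

To split this central extension, write $\varphi(x_2)=w_\varphi^{-1}x_2w_\varphi$ for $\varphi\in P\Sigma_n$, and let $\chi(\varphi)$ be the exponent sum of $x_1$ in $w_\varphi$. The element $w_\varphi$ is unique up to left multiplication by the centralizer $\langle x_2\rangle$ of $x_2$, so $\chi$ is well defined. Since $\psi\varphi(x_2)=\psi(w_\varphi)^{-1}w_\psi^{-1}x_2w_\psi\psi(w_\varphi)$, we may take $w_{\psi\varphi}=w_\psi\psi(w_\varphi)$. As $\psi$ acts trivially on the abelianization of $F_n$, it preserves exponent sums, and $\chi(\psi\varphi)=\chi(\psi)+\chi(\varphi)$. So $\chi\colon P\Sigma_n\to\mathbb Z$ is a homomorphism, and $\chi(\iota(x_1))=1$. It follows that $\langle\iota(x_1)\rangle\cong\mathbb Z$, that $S=\langle\iota(x_1)\rangle\times\ker(\chi|_S)$, and that $\ker(\chi|_S)\cong S/\langle\iota(x_1)\rangle\cong OP\Sigma_n$.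 By Collins' theorem $\operatorname{cd}S\le n-1$, and Lemma~\ref{lem:cd} gives the bound.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:comm}(2)]
The group $OP\Sigma_1$ is trivial. For $n=2,3$, the group $OP\Sigma_n$ is generated by the images of the finitely many $\alpha_{ij}$ and has $\operatorname{cd}\le1$ by Lemma~\ref{lem:outercd}, so it is free by Stallings' theorem. Lemma~\ref{lem:comm}(b) settles the case $n\le3$.

Let $n\ge4$. By Lemma~\ref{lem:comm}(a) it suffices to rule out a geometric action on a CAT(0) space of a finite-index subgroup $\Gamma\le OP\Sigma_n$. Suppose that there is one. Choose $N\ge1$ with $g^N\in\Gamma$ for all $g\in OP\Sigma_n$, denote images in $OP\Sigma_n$ by bars, and put $a_i=\bar\alpha_{i1}^{\,N}\in\Gamma$ for $2\le i\le n$. By Lemma~\ref{lem:outercd}, $\operatorname{cd}\Gamma\le d:=n-2$, and $d\ge2$. Let $i\ne k$ in $\{2,\dots,n\}$. Since $n\ge4$ there is $j\notin\{1,i,k\}$. For this $j$ the group $P$ of Lemma~\ref{lem:products} embeds in $OP\Sigma_n$, so the groups $\bar K_l\cap\Gamma$ are $d$ nonabelian free subgroups of $\Gamma$ generating their direct product, with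 $1\ne a_i\in\bar K_i\cap\Gamma$ and $a_k\in\bar K_k\cap\Gamma$. Proposition~\ref{prop:orth} gives $\beta(a_i,a_k)=0$. The $a_i$ commute, and $a_2a_3\cdots a_n=1$ by \eqref{eq:key}. By Lemma~\ref{lem:beta}(b),
\[
0=\beta(a_2a_3\cdots a_n,a_2)=\sum_{i=2}^n\beta(a_i,a_2)=|a_2|^2>0,
\]
a contradiction.
\end{proof}

For $n=4$ the contradiction is a triangle with three right angles, with sides the translation vectors of $a_2,a_3,a_4$. For $n=3$ no index $j\notin\{1,2,3\}$ is available, and the relation \eqref{eq:key} only says that $\bar\alpha_{31}=\bar\alpha_{21}^{-1}$.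

\begin{thebibliography}{9}

\bibitem{BH}
Bridson and Haefliger, \emph{Metric Spaces of Non-Positive Curvature}.

\bibitem{Collins}
D. J. Collins, \emph{Cohomological dimension and symmetric automorphisms of a free group}, Comment. Math. Helv. 64 (1989).

\bibitem{psigdual}
\emph{The pure symmetric automorphisms of a free group form a duality group},
\texttt{http://web.math.ucsb.edu/\textasciitilde{}jon.mccammond/papers/psigdual.pdf}.

\end{thebibliography}
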